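
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Mortality of continuous piecewise-affine maps of the rational plane is $\Pi^0_2$-complete}


\begin{abstract}
A map $f:\mathbb Q^n\to\mathbb Q^n$ is mortal if every trajectory of $f$ contains $0$. We prove that deciding mortality of a given continuous piecewise-affine map with rational coefficients is $\Pi^0_2$-complete for every $n\ge 2$, already for bounded maps with dyadic coefficients, and that it is decidable for $n=1$. The reduction simulates counter machines by passages along saddles with common apex $0$: the binary exponent of a small number carries the configuration, and the exit position of a passage carries the test. Continuity makes some passages inexact. A count of binary digits shows that a rational trajectory has only finitely many of them. Over the reals this fails, and we give an explicit continuous map that is mortal on $\mathbb Q^2$ but not on $\mathbb R^2$.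
\end{abstract}

\section{The question and the answer}

A function $f:\mathbb Q^n\to\mathbb Q^n$ is \emph{piecewise affine} if $\mathbb Q^n$ is partitioned into finitely many convex polyhedral regions, each defined by finitely many (strict or weak) linear inequalities with rational coefficients, and on each region $f(x)=A_ix+b_i$ with a rational matrix $A_i$ and a rational vector $b_i$. Such an $f$ is given by the list of its regions and affine pieces. It is \emph{mortal} if every trajectory (or orbit)
\[
x_0,\ f(x_0),\ f(f(x_0)),\ \dots\qquad (x_0\in\mathbb Q^n)
\]
contains $0$; equivalently, if the loop ``while $x\ne0$ do $x:=f(x)$'' terminates from every rational starting point. A trajectory that never contains $0$, and its starting point, are called \emph{immortal}. We use the same words for maps of $\mathbb R^n$.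

Mortality of piecewise-affine functions over $\mathbb Q^n$ (or $\mathbb R^n$) is undecidable when $n\ge2$ (Blondel et al.~\cite{blondel}). The following is posed as an open problem in \cite{mortint}: what is the computability class of mortality for \emph{continuous} piecewise-affine functions over $\mathbb Q^2$?

Recall that a set is $\Pi^0_2$ if it has the form $\{e:\forall x\,\exists t\;R(e,x,t)\}$ with $R$ decidable, and $\Pi^0_2$-complete if moreover every $\Pi^0_2$ set is many-one reducible to it. The definition of mortality has the shape ``for all $x_0$ there is $t$ with $f^t(x_0)=0$'', so $\Pi^0_2$ is an upper bound. Is it attained? Simple cases suggest caution. A linear map $x\mapsto Ax$ is mortal iff $A$ is nilpotent. The map $x\mapsto-\max(x,0)$ on $\mathbb Q$ is mortal because its square is $0$, and we shall see that for $n=1$ continuity makes the problem decidable. In the plane, continuity is still a severe restriction on anyone who wants to compute with $f$. A simulation encodes configurations by points, and a test sends different configurations to different places. A continuous $f$ must then also take all intermediate values, and for mortality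 \emph{every} such intermediate point has to reach $0$.

\begin{theorem}\label{thm:main}
Mortality of continuous piecewise-affine $f:\mathbb Q^2\to\mathbb Q^2$ is $\Pi^0_2$-complete under many-one reductions.
\end{theorem}

\begin{theorem}[Variants]\label{thm:variants}
\begin{enumerate}
\item[\textup{(i)}] Mortality of continuous piecewise-affine $f:\mathbb Q^n\to\mathbb Q^n$ is $\Pi^0_2$-complete for every $n\ge2$. Hardness already holds for bounded $f$ with $f(0)=0$ and all coefficients in $\mathbb Z[\frac12]$.
\item[\textup{(ii)}] The same completeness holds for continuous piecewise-affine self-maps of rational squares $[-L,L]^2\cap\mathbb Q^2$.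
\item[\textup{(iii)}] Let $S$ be a ring with $\mathbb Z[\frac12]\subseteq S\subseteq\mathbb Q$. Deciding whether every trajectory of a given $f$ that starts in $S^2$ contains $0$ is $\Pi^0_2$-hard, already for bounded continuous piecewise-affine $f$ with $f(0)=0$ and coefficients in $\mathbb Z[\frac12]$ \textup(so that $f(S^2)\subseteq S^2$\textup). The problem is in $\Pi^0_2$ if $S$ is computably enumerable.
\end{enumerate}
\end{theorem}

\begin{theorem}[Dimension one]\label{thm:one}
Let $f:\mathbb Q\to\mathbb Q$ be continuous and piecewise affine, with slopes $a$ and $b$ immediately to the right and to the left of $0$. Then $f$ is mortal iff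
\begin{enumerate}
\item[\textup{(1)}] $f(0)=0$;
\item[\textup{(2)}] $f^2(x)\ne x$ for all $x\ne0$;
\item[\textup{(3)}] $a\le0$, $b\le0$ and $ab=0$.
\end{enumerate}
In particular mortality is decidable for $n=1$.
\end{theorem}

So for continuous maps the class is $\Delta^0_1$ for $n=1$ and $\Pi^0_2$-complete for $n\ge2$.

\begin{theorem}[Rational versus real]\label{thm:real}
There is a continuous piecewise-affine $f:\mathbb Q^2\to\mathbb Q^2$ that is mortal on $\mathbb Q^2$, while its continuous extension to $\mathbb R^2$ has uncountably many immortal points.
\end{theorem}

Nothing here determines the class of the mortality problem over $\mathbb R^2$.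

Section~\ref{sec:upper} proves the upper bound, and Section~\ref{sec:idea} explains the mechanism behind the lower bound on the smallest example. Section~\ref{sec:cm} turns a $\Pi^0_2$-complete question about counter machines into one about iterating an arithmetic function $\varphi$. Sections~\ref{sec:map}--\ref{sec:rational} construct and analyze the plane maps, Section~\ref{sec:hard} proves Theorem~\ref{thm:main}, and the remaining sections prove the other theorems. Throughout, $a^+=\max(a,0)$.

\section{The upper bound}\label{sec:upper}

\begin{proposition}\label{prop:upper}
For every $n\ge1$, mortality of continuous piecewise-affine $f:\mathbb Q^n\to\mathbb Q^n$ is in $\Pi^0_2$.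
\end{proposition}

\begin{proof}
First, it is decidable whether an input is well formed. Emptiness of a polyhedral region is decidable by linear programming; the regions must be pairwise disjoint, and their complement, a finite union of polyhedral sets, must be empty. Continuity is decidable too: $f$ is continuous iff any two affine pieces agree on the intersection of the closures of their (nonempty) regions. Indeed, a continuous $f$ equals $A_ix+b_i$ on the closure of the $i$-th region; conversely, if the pieces agree on these intersections, then $f$ equals $A_ix+b_i$ on the closure of the $i$-th region, so $f$ is continuous on each of finitely many closed sets that cover $\mathbb Q^n$. The closure of a nonempty region is obtained by making its inequalities weak, and agreement of two affine maps on a polyhedron is decidable by linear programming. Finally, ``$f^t(x)=0$'' is decidable by exact rational arithmetic, and mortality says $\forall x\in\mathbb Q^n\,\exists t\; f^t(x)=0$.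
\end{proof}

\section{The mechanism: passages along a saddle}\label{sec:idea}

Fix $\lambda=2^A$ and $\mu=2^{-B}$ with integers $A,B\ge1$, and iterate the linear map $(r,v)\mapsto(\lambda r,\mu v)$ from a diagonal point $(s,s)$ with $0<s\le1$. Let $q\ge1$ be least with $\lambda^qs>1$. The orbit leaves the strip $r\le1$ at
\begin{equation}\label{eq:exit}
r_e=\lambda^qs\in(1,\lambda],\qquad v_e=\mu^qs .
\end{equation}
Suppose that we now return to the diagonal at $s'=v_e$ and start again. Write $s=2^{-N}t$, and suppose that $1<t<2$ and $N\ge1$.

If $A=1$, then $q=N$, $r_e=t$ and $s'=2^{-(B+1)N}t$. The mantissa $t$ is unchanged and the exponent has been multiplied by $B+1$. So the exponent $N$ is a register, and a passage does arithmetic on it.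

If $A=p$, then $q=\lceil N/p\rceil$. With $N=pq-i$, $0\le i\le p-1$, we get $r_e=2^it$. So the exit position reveals the residue of $N$ modulo $p$, and an action chosen according to $r_e$ is a test.

\medskip\noindent\textbf{The price of continuity.} The action must depend continuously on $r_e$. So we act only if $r_e$ lies in a \emph{window} $(l,\rho)$, such as $(\frac54 2^i,\frac74 2^i)$ for residue $i$, and let the returned value fade to $0$ at both ends of the window:
\begin{equation}\label{eq:s'}
s'=2^{-\gamma}\min(v_e,\ r_e-l,\ \rho-r_e),
\end{equation}
with an integer $\gamma\ge0$ chosen for each window. We call the passage \emph{exact} if $s'=2^{-\gamma}v_e$. Exact passages compute; the others copy the distance to a window end.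

\begin{example}\label{ex:toy}
Take $\lambda=2$, $\mu=\frac12$, and the single window $(\frac54,\frac74)$ with $\gamma=0$. From $s=2^{-N}\cdot\frac32$ with $N\ge2$ we get $r_e=\frac32$ and $v_e=2^{-2N}\cdot\frac32<\frac14$, so the passage is exact and $N\mapsto2N$.

Now start at $s_0=\frac{83}{128}$. Here $q=1$, $r_e=\frac{83}{64}$, $v_e=\frac{83}{256}$, $r_e-l=\frac3{64}$ and $\rho-r_e=\frac{29}{64}$. The minimum is $\frac3{64}$, so the passage is inexact and $s_1=\frac3{64}=2^{-5}\cdot\frac32$. From here on all passages are exact, with $N=5,10,20,\dots$.
\end{example}

The inexact passage in the example is dangerous in principle: the value $s_1=\frac3{64}$ had been hidden in the low-order digits of $s_0$ and had nothing to do with the computation $N\mapsto 2N$. A real number can hide infinitely many such surprises, and in Section~\ref{sec:real} we shall see orbits that never become exact. The point of the paper is that a \emph{rational} number cannot (Lemma~\ref{lem:rational}). Expansion by $\lambda^q$ uses up binary digits; new ones are produced only at the rate at which $s$ gets smaller, and those are consumed before the next exit. So the distances $r_e-l$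 and $\rho-r_e$ stay bounded away from $0$, while $v_e\to0$. Eventually every passage is exact.

\medskip\noindent\textbf{Why two passages per step.} With $A=p$, a passage followed by the action for residue $i$ gives
\[
N=pq-i\ \longmapsto\ N+Bq+\gamma=(p+B)q-i+\gamma .
\]
The slope $p+B$ is the same for all residues, because the passage is over before $i$ is known. We therefore use a first passage with $B=1$ and $\gamma=i$, so that the exponent becomes $(p+1)q$, and make the target depend on $i$. The target is a second saddle, number $i+1$, with $\lambda=2^{p+1}$. There the passage takes exactly $q$ steps again, now with a $\mu$ that may depend on $i$. In this way $N=pq-i\mapsto\alpha_iq+\delta_i$ becomes available for all integers $\alpha_i\ge p+2$, $\delta_i\ge0$.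

\section{Counter machines and the function $\varphi$}\label{sec:cm}

A \emph{counter machine} has finitely many states and finitely many counters with values in $\{0,1,2,\dots\}$. Each state $\sigma$ carries one of the instructions ``$c_j{+}{+}$, goto $\sigma'$''; ``if $c_j>0$ then $c_j{-}{-}$, goto $\sigma'$, else goto $\sigma''$''; ``goto $\sigma'$''; HALT. Counter machines effectively simulate Turing machines (Minsky~\cite{minsky}), and totality of partial computable functions is $\Pi^0_2$-complete (Rogers~\cite{rogers}). So it is $\Pi^0_2$-hard to decide, given $M$ with counters $c_1,\dots,c_k$ and initial state $q_0$, whether $M$ halts from $(q_0;n,0,\dots,0)$ for every $n$. In this case we say that $M$ is \emph{total}.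

Mortality concerns all starting points, also those that encode senseless configurations. So we first pass to a machine for which halting from \emph{every} configuration is the hard question. The idea is to give the simulation a time budget, and to clean up and restart with a larger budget when the budget runs out.

\begin{lemma}\label{lem:restart}
From $M$ one can compute a counter machine $M'$ that halts from all of its configurations iff $M$ is total.
\end{lemma}

\begin{proof}
$M'$ has counters $c_1,\dots,c_k,I,J,D,U,T$: $I$ stores the input, $D$ the current budget, $T$ the remaining time, and $J,U$ are used for copying. For each non-halting state $q$ of $M$ there is a RUN block: if $T=0$ goto RESET; else $T{-}{-}$, perform $M$'s instruction at $q$, and go to the RUN block of the next state of $M$. Halting states of $M$ become HALT states of $M'$, and serve as their own RUN blocks. RESET is the following program: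
\begin{enumerate}
\item for each $j$: while $c_j>0$: $c_j{-}{-}$;
\item while $I>0$: $I{-}{-}$, $J{+}{+}$;
\item while $J>0$: $J{-}{-}$, $I{+}{+}$, $c_1{+}{+}$;
\item $D{+}{+}$;
\item while $D>0$: $D{-}{-}$, $U{+}{+}$;
\item while $U>0$: $U{-}{-}$, $D{+}{+}$, $T{+}{+}$;
\item goto the RUN block of $q_0$.
\end{enumerate}

Every while loop terminates from every configuration, and RUN decrements $T$ at each simulated step. So from any configuration $M'$ either halts or reaches the start of RESET infinitely often. From the second such visit on, $J=U=T=0$ at the start of RESET: the preceding pass through RESET has emptied $J$ and $U$, and RESET was entered from RUN with $T=0$. Each later pass therefore keeps $I$ at a fixed value $n$, increases $D$ by $1$, sets $T=D$, and runs $M$ from $(q_0;n,0,\dots,0)$ for up to $D$ steps. If $M$ is total, then $M'$ halts as soon as $D$ is large enough. If $M$ does not halt on $n$, then $M'$, started at RESET with $I=n$ and all other counters $0$, never halts.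
\end{proof}

If some state of $M'$ is its own successor, insert a ``goto'' state in between. This does not change whether $M'$ has an infinite run. So we may assume that no state of $M'$ is its own successor.

Next we encode configurations by integers, so that one step becomes multiplication by a factor depending on a residue. Two features are added for later use. All factors are large, so values increase; and \emph{every} integer outside the halting classes behaves like a configuration or halts after one step.

\begin{lemma}\label{lem:mult}
From $M'$ one can compute an integer $p\ge1$, a set of residues mod $p$ called \emph{halting}, and for each non-halting residue $c$ a rational number $R_c\ge\max(3,p)$ with $R_c\gcd(p,c)\in\mathbb Z$ \textup(where $\gcd(p,0)=p$\textup), such that the partial map $\psi(m)=R_{m\bmod p}\,m$ on positive integers, undefined if $m\bmod p$ is halting, has an infinite orbit from some $m\ge p+1$ iff $M'$ has an infinite run.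
\end{lemma}

\begin{proof}
Choose distinct primes: $p_j$ for each counter, $P_\sigma$ for each state, and one more, $\varrho$. Let $p$ be the product of all $p_j$ and all $P_\sigma$ (but not $\varrho$), and choose $K$ with $\varrho^K\ge3p^2$. The residue of $m$ mod $p$ determines which of the $p_j,P_\sigma$ divide $m$. Call it halting if the number of state primes dividing $m$ is not $1$, or if the unique such state is a HALT state. Otherwise let $\sigma$ be the unique state, and put
\[
R=\begin{cases}
\varrho^K\,p_jP_{\sigma'}/P_\sigma & \text{for ``$c_j{+}{+}$, goto $\sigma'$'',}\\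
\varrho^K\,P_{\sigma'}/(P_\sigma p_j) & \text{for test and decrement, if } p_j\mid m,\\
\varrho^K\,P_{\sigma''}/P_\sigma & \text{for test and decrement, if } p_j\nmid m,\\
\varrho^K\,P_{\sigma'}/P_\sigma & \text{for ``goto $\sigma'$''.}
\end{cases}
\]
Then $R\ge\varrho^K/p\ge3p$. The denominator of $R$ is a product of distinct primes dividing both $p$ and $m$, so it divides $\gcd(p,m)$; in particular $\psi(m)$ is an integer.

If $P_\sigma^2\mid m$, then $\psi(m)$ is divisible by $P_\sigma$ and by the prime of the next state, which is different since no state is its own successor; so $\psi(m)$ is in a halting class. Hence along an infinite orbit exactly one state prime divides the current value, and it does so with exponent $1$. Then the state and the exponents of the $p_j$ evolve exactly as in $M'$, and we obtain an infinite run. Conversely, a run of $M'$ from $(\sigma;c)$ is followed by the orbit of $P_\sigma\prod_jp_j^{c_j}$. Since $\psi(m)\ge3m$, an infinite orbit eventually has values $\ge p+1$.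
\end{proof}

\medskip\noindent\textbf{Reparametrization.} A wedge will read its register $N$ as $N=pq-i$ with $q=\lceil N/p\rceil\ge1$ and $0\le i\le p-1$; this representation is unique. With $m=N$ the map $\psi$ would become $pRq-Ri$, whose constant term is negative for $i>0$, whereas we need $\gamma\ge0$ in \eqref{eq:s'}. So we shift and put $m=N+p$ with $N\ge1$. Then $m\equiv-i\pmod p$. Write $i\in H$ if the residue of $-i$ is halting; in this case $\varphi(N)$ is undefined. Otherwise let $R$ be the multiplier of this residue, and define
\begin{equation}\label{eq:phi}
\varphi(N)=R(N+p)-p=\alpha_iq+\delta_i,\qquad \alpha_i=pR,\quad \delta_i=R(p-i)-p .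
\end{equation}
The denominator of $R$ divides $\gcd(p,i)$, which divides both $p$ and $p-i$, so $\alpha_i$ and $\delta_i$ are integers. Moreover $\delta_i\ge R-p\ge0$, $\alpha_i\ge3p\ge p+2$, and $\varphi(N)\ge 3N+2p>N$. We put
\[
B_i^*=\alpha_i-p-1\ge1 .
\]
The partial map $\varphi$ is $\psi$ on $\{p+1,p+2,\dots\}$, shifted by $p$. Lemmas~\ref{lem:restart} and~\ref{lem:mult} give:
\begin{equation}\label{eq:star}
M\text{ is total}\iff\varphi\text{ has no infinite orbit on }\{1,2,3,\dots\}.
\end{equation}

\section{The plane map of a wedge system}\label{sec:map}

\begin{definition}\label{def:ws}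
A \emph{wedge system} consists of a finite set $\mathcal J$ of nonnegative integers and, for each $j\in\mathcal J$, of integers $A_j,B_j\ge1$ and a finite set of \emph{windows}. We put $\lambda_j=2^{A_j}\ge2$ and $\mu_j=2^{-B_j}\le\frac12$. A window is a tuple $(l,\rho,\gamma,\tau)$ with $l<\rho$, $l,\rho\in\frac14\mathbb Z$, $[l,\rho]\subset[\frac54,\lambda_j]$, an integer $\gamma\ge0$ and a target $\tau\in\mathcal J$. The open intervals $(l,\rho)$ of the windows of one wedge are disjoint.
\end{definition}

We now construct a continuous map $f$ of the plane whose orbits either reach $0$ or make the passages of Section~\ref{sec:idea}, one saddle for each $j\in\mathcal J$. The value $s$ can be arbitrarily small and $0$ is the target of all trajectories, so all saddles sit at $0$ and occupy cones that meet only there.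

\medskip\noindent\textbf{Wedges.} Let
\[
T_j=\begin{pmatrix}3&-1\\6j+1&-2j\end{pmatrix},\qquad \det T_j=1 .
\]
Then $T_j(0,-1)=(1,2j)$ and $T_j(1,2)=(1,2j+1)$. Since $(x,y)=x(1,2)+(2x-y)(0,-1)$, the cones
\[
\mathcal R_j=T_j\{x\ge0,\ y\le2x\}=\operatorname{cone}\{(1,2j),(1,2j+1)\}
\]
consist of $0$ and the points with positive first coordinate and slope in $[2j,2j+1]$. They pairwise meet only in $0$. Let $w_j=T_j(1,1)$. We call $(x,y)=T_j^{-1}z$ the \emph{wedge coordinates} of $z\in\mathcal R_j$.

\medskip\noindent\textbf{Substitutes for $x$ and $y$.} We would like to apply $\operatorname{diag}(\lambda_j,\mu_j)$ in wedge coordinates, but $f$ should vanish on the boundary of the wedge and outside. So we replace $x$ and $y$ by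
\[
r=\max\bigl(0,\min(x,2x-|y|)\bigr),\qquad v=\min(y^+,r,1),\qquad \bar v=\min((-y)^+,r,1).
\]
Here $r=x$ where $|y|\le x$, while $r=0$ unless $|y|<2x$; and $v$ is the height above the axis $y=0$, cut off by $r$ and by $1$, while $\bar v$ is the depth below it, cut off in the same way.

\medskip\noindent\textbf{Switching off the saddle.} For $r\le1$, in the upper half $y>0$, the image should have wedge coordinates $(\lambda r,\mu v)$; for $r\ge\frac54$ only the windows should act. In between, the image moves continuously from $(\lambda,\mu v)$ to $0$. Simply shrinking it to $0$ would create new points of the wedge with arbitrarily small $r$, whose further orbits we do not control. We therefore make a detour (Figure~\ref{fig:wedge}): keep the first coordinate $\lambda$ and move down to $(\lambda,-4\lambda)$, then shrink along the ray through $(1,-4)$, where $r=0$. For this let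
\begin{align*}
\xi_j(r)&=\lambda_j\min\bigl(r,1,(19-16r)^+\bigr),\\
\eta_j(r)&=4\lambda_j\min\bigl(16(r-1)^+,1,(19-16r)^+\bigr).
\end{align*}
For $r\ge0$ we have $\eta_j\ge0$ and
\begin{equation}\label{eq:profile}
\begin{aligned}
&\xi_j=\lambda_jr,\ \ \eta_j=0 && (0\le r\le1),\\
&\xi_j=\lambda_j && (1\le r\le\tfrac98),\\
&(\xi_j,\eta_j)=\theta\,(\lambda_j,4\lambda_j),\quad\theta=19-16r\in[0,1] && (\tfrac98\le r\le\tfrac{19}{16}),\\
&\xi_j=\eta_j=0 && (r\ge\tfrac{19}{16}).
\end{aligned}
\end{equation}

\begin{figure}[t]
\centering
\begin{tikzpicture}[x=2.1cm,y=.4cm]
\fill[gray!40] (1,-1)--(1,1)--(2.6,4.2)--(2.6,4.0125)--(1.1875,1.1875)--(1.1875,-1.1875)--(2.6,-4.0125)--(2.6,-4.2)--cycle;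
\draw (0,0)--(2.6,5.2) node[right] {$y=2x$};
\draw (0,0)--(2.6,-5.2) node[right] {$y=-2x$};
\draw[->] (0,0)--(3,0) node[right] {$x$};
\draw[->] (0,-8)--(0,5) node[left] {$y$};
\draw[dashed] (0,0)--(2.6,2.6) node[right] {$y=x$};
\draw[very thick,->] (2,0.5)--(2,-4);
\draw[very thick] (2,-4)--(2,-8);
\draw[very thick,->] (2,-8)--(1,-4);
\draw[very thick] (1,-4)--(0,0);
\fill (2,0.5) circle (1.5pt) node[right] {$(\lambda,\mu v)$};
\fill (2,-8) circle (1.5pt) node[right] {$(\lambda,-4\lambda)$};
\node at (.74,-.68) {\small $r<1$};
\node at (.45,-6) {\small $r=0$};
\end{tikzpicture}
\caption{A wedge $x\ge0$, $y\le2x$ in wedge coordinates, for $\lambda=2$ (vertical scale compressed). The quantity $r=\max(0,\min(x,2x-|y|))$ is positive between the lines $y=\pm2x$; the shaded strip is $1\le r\le\frac{19}{16}$. New passages start on the dashed diagonal. While a point of the upper half crosses the strip, its image moves along the thick path, up to the initial correction $\mu v$. The image is then either at $x=\lambda$, beyond all windows, or in the lower half $y\le0$, where every orbit dies.}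
\label{fig:wedge}
\end{figure}

\medskip\noindent\textbf{The map.} For $j\in\mathcal J$ and $z\in\mathbb Q^2$ with $(x,y)=T_j^{-1}z$ put
\begin{equation}\label{eq:f}
f_j(z)=T_j\begin{pmatrix}\xi_j(r)\\[2pt] -\eta_j(r)+\mu_j\min\bigl(v,(18-16r)^+\bigr)-2\lambda_j\bar v\end{pmatrix}
+\sum_{(l,\rho,\gamma,\tau)}2^{-\gamma}\min\bigl(v,(r-l)^+,(\rho-r)^+\bigr)\,w_\tau ,
\end{equation}
where the sum is over the windows of wedge $j$, and let $f=\sum_{j\in\mathcal J}f_j$. The window terms are \eqref{eq:s'}: they place the new point on the diagonal of the target wedge. The term with $\bar v$ acts only in the lower half of the wedge, and its purpose is explained in Remark~\ref{rem:cycle}.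

The map $f$ is built from affine functions with coefficients in $\mathbb Z[\frac12]$ by addition, multiplication by dyadic numbers, $\min$ and $\max$ (note that $T_j^{-1}$ is integral). So it is continuous. A list of regions and pieces is computable: take a common refinement of the partitions of the arguments at each addition, $\min$ or $\max$, and at each $\min$ or $\max$ subdivide further along the set where the two arguments are equal. All resulting coefficients are dyadic. Also $f$ is bounded, since $\xi_j,\eta_j,v,\bar v$ are.

If $r=0$ then $v=\bar v=0$ and $f_j(z)=0$. So $f_j(z)\ne0$ only if $x>0$ and $|y|<2x$, in particular only if $z\in\mathcal R_j$. Therefore $f(0)=0$, $f=0$ outside $\bigcup_{j\in\mathcal J}\mathcal R_j$, and $f=f_j$ on $\mathcal R_j$.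

\section{Orbits either die or make passages}\label{sec:dyn}

Formula \eqref{eq:f} defines $f$ on $\mathbb R^2$ as well, and the statements of this section hold for real points. First we show that the lower halves of the wedges are harmless.

\begin{lemma}\label{lem:lower}
If $z=T_j(x,-a)$ with $j\in\mathcal J$ and $x,a\ge0$, then the orbit of $z$ reaches $0$, and all points of the orbit up to then have the same form, with the same $j$.
\end{lemma}

\begin{proof}
Write $\lambda=\lambda_j$. Here $v=0$, so the $\mu$-term and the windows vanish. If $x=0$ or $a\ge2x$, then $r=0$ and $f(z)=0$; call such points \emph{dead}. Otherwise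
\[
f(z)=T_j(X,-a'),\qquad X=\xi_j(r)\ge0,\quad a'=\eta_j(r)+2\lambda\bar v\ge0,
\]
again of the stated form.

\emph{Case $a\ge x$.} Then $r=2x-a\le a$, so $\bar v=\min(r,1)$. Since $X\le\lambda\min(r,1)$, we get $a'\ge2\lambda\min(r,1)\ge2X$, and the image is dead.

\emph{Case $a<x$.} Then $r=x$.
\begin{itemize}
\item If $x\ge\frac{19}{16}$, then $X=0$, and the image is dead.
\item If $\frac98\le x\le\frac{19}{16}$, then $X=\lambda\theta$ and $a'\ge4\lambda\theta\ge2X$, and the image is dead.
\item If $1<x\le\frac98$, then $X=\lambda$. If $a'\ge X$, the image $T_j(\lambda,-a')$ is dead or falls under the previous case, so that its own image is dead. If $a'<X$, it falls under the first item, since $\lambda\ge2>\frac{19}{16}$, and again its own image is dead.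
\item If $x\le1$, then $X=\lambda x\ge2x$. As long as the orbit stays in this item, the first coordinate at least doubles at each step, so this happens only finitely often in a row, after which the orbit is at a dead point or in one of the other situations.
\end{itemize}
So $0$ is reached.
\end{proof}

\begin{remark}\label{rem:cycle}
Without the term $-2\lambda\bar v$ the lemma fails. For $\lambda=2$ the point with wedge coordinates $(\frac{264}{257},0)$ has $r=\frac{264}{257}\in(1,\frac{17}{16})$, so $\xi=2$ and $\eta=128(r-1)=\frac{896}{257}$. At its image $(2,-\frac{896}{257})$ we have $r=4-\frac{896}{257}=\frac{132}{257}$, and the modified map would lead back to $(2r,0)=(\frac{264}{257},0)$, a $2$-cycle. The term with $\bar v$ moves the images of points with $a\ge x$ out of the set $|y|<2x$.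
\end{remark}

It remains to study the points $z=T_j(x,y)$ with $j\in\mathcal J$, $x>0$ and $0<y<2x$. We call them \emph{upper points} of wedge $j$ and put $d(z)=(r,v)$. For an upper point we have $r>0$, $0<v\le\min(r,1)$ and $\bar v=0$. If $f(z)\ne0$, then $z=T_j(x,y)$ with $j\in\mathcal J$, $x>0$ and $|y|<2x$, so $z$ is covered by Lemma~\ref{lem:lower} or is an upper point.

\begin{lemma}\label{lem:cases}
Let $z$ be an upper point of wedge $j$, let $d(z)=(r,v)$, and write $\lambda=\lambda_j$, $\mu=\mu_j$.
\begin{enumerate}
\item[\textup{(i)}] If $r\le1$, then $f(z)=T_j(\lambda r,\mu v)$ is an upper point, and $d(f(z))=(\lambda r,\mu v)$.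
\item[\textup{(ii)}] If $1<r\le\frac98$, then $f^2(z)=0$ or $f(z)$ is covered by Lemma~\ref{lem:lower}.
\item[\textup{(iii)}] If $\frac98\le r\le\frac{19}{16}$, then $f(z)$ is covered by Lemma~\ref{lem:lower}.
\item[\textup{(iv)}] If $r\ge\frac{19}{16}$, then $f(z)=0$ unless $r\in(l,\rho)$ for a window $(l,\rho,\gamma,\tau)$ of wedge $j$. In that case the window is unique, and $f(z)=T_\tau(s,s)$ with $s=2^{-\gamma}\min(v,r-l,\rho-r)$, $0<s\le v\le1$. This is an upper point, and $d(T_\tau(s,s))=(s,s)$.
\end{enumerate}
\end{lemma}

\begin{proof}
All windows have $l\ge\frac54>\frac{19}{16}$, so their terms vanish in (i)--(iii).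

(i) Here $18-16r\ge2>v$, so $f(z)=T_j(\lambda r,\mu v)$. Since $0<\mu v\le\frac12$ and $\mu v\le\lambda r$, this is an upper point, the new $r$ is $\min(\lambda r,2\lambda r-\mu v)=\lambda r$, and the new $v$ is $\min(\mu v,\lambda r,1)=\mu v$.

(ii) Here $f(z)=T_j(\lambda,Y)$ with $Y=-\eta_j(r)+\mu\min(v,(18-16r)^+)\le\mu\le\frac12$. If $Y\le0$, Lemma~\ref{lem:lower} applies. If $Y>0$, then $f(z)$ is an upper point with $d(f(z))=(\lambda,Y)$. Since $\lambda\ge2$, the functions $\xi_j$, $\eta_j$ and $(18-16r)^+$ vanish at $r=\lambda$; the window terms vanish there because $\rho\le\lambda$; and $\bar v=0$. So $f^2(z)=0$.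

(iii) Here $(18-16r)^+=0$ and $f(z)=T_j(\theta\lambda,-4\theta\lambda)$, and Lemma~\ref{lem:lower} applies.

(iv) Only the window terms remain. The term of a window is nonzero iff $r\in(l,\rho)$, since $v>0$, and this holds for at most one window because the open intervals are disjoint. If it holds, then $f(z)=s\,w_\tau=T_\tau(s,s)$. Finally $0<s<2s$, $\min(s,2s-s)=s$ and $\min(s,s,1)=s$.
\end{proof}

If an orbit reaches $T_\tau(s,s)$ from a point $z$ as in case (iv), with $r$ in a window, we say that it has the \emph{entry} $(\tau,s)$ there. If an orbit starts at $T_\tau(s,s)$ with $\tau\in\mathcal J$ and $0<s\le1$, we also call $(\tau,s)$ an entry.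

\begin{lemma}[Passages]\label{lem:passage}
An orbit that does not reach $0$ has infinitely many entries. Given an entry $(j,s)$, let $q\ge1$ be least with $\lambda_j^qs>1$, and let
\[
r_e=\lambda_j^qs\in(1,\lambda_j],\qquad v_e=\mu_j^qs .
\]
Then $d(f^q(T_j(s,s)))=(r_e,v_e)$. If $r_e$ lies in a window $(l,\rho,\gamma,\tau)$ of wedge $j$, the next entry is $(\tau,s')$ with $s'=2^{-\gamma}\min(v_e,r_e-l,\rho-r_e)$. Otherwise the orbit reaches $0$ without a further entry.
\end{lemma}

\begin{proof}
On an orbit that does not reach $0$, every point $z$ has $f(z)\neq0$ and is not covered by Lemma~\ref{lem:lower}. So it is an upper point to which case (i) or (iv) of Lemma~\ref{lem:cases} applies. In case (i) $r$ is multiplied by $\lambda_j\ge2$, so case (i) occurs only finitely often in a row. Hence case (iv) occurs infinitely often, each time with an entry.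

For the second part, case (i) applies at $r=s,\lambda_js,\dots,\lambda_j^{q-1}s$, which are all $\le1$, and gives the stated $d$-coordinates of $z=f^q(T_j(s,s))$. If $r_e$ is in a window, then $r_e>\frac54$ and case (iv) gives the next entry. Otherwise either $r_e\ge\frac{19}{16}$ and $f(z)=0$, or we are in case (ii) or (iii), where the orbit reaches $0$. No entry occurs on the way: either $f^2(z)=0$ and $f(z)$ has $r=\lambda_j$ as in the proof of (ii), or all points from $f(z)$ on are as in Lemma~\ref{lem:lower}, where $v=0$.
\end{proof}

So the plane map realizes the passages of Section~\ref{sec:idea}, and nothing else survives. As there, a passage with a next entry is \emph{exact} if $s'=2^{-\gamma}v_e$.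

\section{Rational orbits are eventually exact}\label{sec:rational}

This is the step in which rationality enters. Up to sign, passages only multiply by powers of $2$ and subtract quarter-integers, so the odd part $m$ of the denominator of $s_0$ never changes, and we have to follow only the number of digits of $ms_n$ after the binary point. An upper bound $2^{-E_n}$ for $s_n$ forces the next expansion to consist of more than $E_n$ doublings; this uses up all digits except a bounded number.

\begin{lemma}\label{lem:rational}
Suppose that an orbit of $f$ has infinitely many entries, and let $(j_n,s_n)$, $n=0,1,2,\dots$, be consecutive entries with $s_0$ rational. Then all but finitely many passages are exact, and $s_n\to0$.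
\end{lemma}

\begin{proof}
Choose an odd $m\ge1$ and $C\ge2$ with $ms_0\in2^{-C}\mathbb Z$. Let $q_n$ and $\gamma_n$ be the values of $q$ and $\gamma$ in the $n$-th passage, and put
\[
E_0=0,\qquad E_{n+1}=E_n+B_{j_n}q_n+\gamma_n\ge E_n+1 .
\]
We claim that
\begin{equation}\label{eq:budget}
s_n\le2^{-E_n},\qquad ms_n\in2^{-(C+E_n)}\mathbb Z .
\end{equation}
For $n=0$ this is clear, since $s_0\le1$. Assume it for $n$, and write $A,B,q,\gamma$ for $A_{j_n},B_{j_n},q_n,\gamma_n$. From $2^{Aq}s_n>1$ and $s_n\le2^{-E_n}$ we get $Aq>E_n$, hence
\[
mr_e=2^{Aq}ms_n\in2^{-C}\mathbb Z .
\]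
As $l,\rho\in\frac14\mathbb Z$ and $C\ge2$, also $m(r_e-l)$ and $m(\rho-r_e)$ lie in $2^{-C}\mathbb Z$. Further, $mv_e=2^{-Bq}ms_n\in2^{-(C+E_n+Bq)}\mathbb Z$ and $v_e\le2^{-E_n-Bq}$. Therefore $s_{n+1}\le2^{-\gamma}v_e\le2^{-E_{n+1}}$ and, whichever of the three terms is the minimum, $ms_{n+1}\in2^{-(C+E_n+Bq+\gamma)}\mathbb Z=2^{-(C+E_{n+1})}\mathbb Z$. This proves \eqref{eq:budget}, and $s_n\to0$ because $E_n\to\infty$.

Moreover $r_e-l$ and $\rho-r_e$ are \emph{positive} multiples of $\frac1{m2^C}$, a number independent of $n$, while $v_e\le2^{-E_n-1}\to0$. So for all large $n$ the minimum is $v_e$.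
\end{proof}

The hypotheses of Definition~\ref{def:ws} are visible here: $B_j\ge1$ makes $E_n$ grow, $\lambda_j$ and $\mu_j$ are powers of $2$, and the window ends have bounded denominators.

\section{The reduction}\label{sec:hard}

Let $p$, $H$, $\alpha_i$, $\delta_i$, $B_i^*$ and $\varphi$ be as in Section~\ref{sec:cm}. As announced in Section~\ref{sec:idea}, we take the wedge system with $\mathcal J=\{0\}\cup\{i+1:0\le i\le p-1,\ i\notin H\}$ and
\begin{itemize}
\item wedge $0$: $A_0=p$, $B_0=1$, and for each $i\notin H$ the window $\bigl(\frac54 2^i,\ \frac74 2^i,\ \gamma=i,\ \tau=i+1\bigr)$;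
\item wedge $i+1$, for $i\notin H$: $A_{i+1}=p+1$, $B_{i+1}=B_i^*$, and the single window $\bigl(\frac54,\frac74,\ \gamma=\delta_i,\ \tau=0\bigr)$.
\end{itemize}
The windows of wedge $0$ are disjoint and lie in $[\frac54,\frac74 2^{p-1}]\subset[\frac54,\lambda_0]$. Let $f$ be the map of this system.

\begin{lemma}\label{lem:exact}
Let $(0,s)$ be an entry with $s=2^{-N}t$, $t\in[1,2)$, $N\ge1$, and suppose that the next two passages lead to entries and are exact. Write $N=pq-i$ with $q\ge1$, $0\le i\le p-1$. Then $i\notin H$, and the entry after these two passages is $(0,2^{-\varphi(N)}t)$.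
\end{lemma}

\begin{proof}
Let the passage in wedge $0$ take $q_*$ steps. Then $r_e=2^{pq_*-N}t\in(\frac54 2^{i'},\frac74 2^{i'})$ for some $i'\notin H$. Since $t\in[1,2)$, this forces $pq_*-N=i'$; so $q_*=q$ and $i'=i$ by uniqueness, and $t\in(\frac54,\frac74)$. By exactness, the next entry is $(i+1,s')$ with
\[
s'=2^{-i}2^{-q}s=2^{-(i+q+pq-i)}t=2^{-(p+1)q}t .
\]
In wedge $i+1$ we have $\lambda=2^{p+1}$, $\lambda^qs'=t>1$ and $\lambda^{q-1}s'<1$. So the passage again takes $q$ steps, with $r_e=t$. By exactness the entry after it is $(0,s'')$ with
\[
s''=2^{-\delta_i}2^{-B_i^*q}s'=2^{-((B_i^*+p+1)q+\delta_i)}t=2^{-(\alpha_iq+\delta_i)}t=2^{-\varphi(N)}t .\qedhere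
\]
\end{proof}

\begin{proposition}\label{prop:equiv}
$f$ is mortal on $\mathbb Q^2$ iff $\varphi$ has no infinite orbit on $\{1,2,\dots\}$. If $f$ is not mortal, it has an immortal point with dyadic coordinates.
\end{proposition}

\begin{proof}
Suppose that a rational orbit never reaches $0$. By Lemma~\ref{lem:passage} it has infinitely many entries, with rational values $s$. By Lemma~\ref{lem:rational} eventually all passages are exact, and the entry values tend to $0$. The entries alternate between wedge $0$ and wedges $i+1$. Start at a late entry $(0,s)$ with $s<1$, so that $s=2^{-N}t$ with $N\ge1$ and $t\in[1,2)$. Applying Lemma~\ref{lem:exact} repeatedly, we see that $N,\varphi(N),\varphi^2(N),\dots$ are all defined.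

Conversely, let $\varphi$ have an infinite orbit from $N$. Since $\varphi(N)>N$, we may assume $N\ge2$. Start at $T_0(s,s)$ with $s=2^{-N}\cdot\frac32\le\frac38$, and write $N=pq-i$; then $i\notin H$. In wedge $0$ we have $2^{p(q-1)}s=2^{i-p}\cdot\frac32\le\frac34$ and $2^{pq}s=2^i\cdot\frac32>1$, so the passage takes $q$ steps, and $r_e=\frac32 2^i$ has distance $\frac14 2^i\ge\frac14$ from both ends of the window for $i$. On the other hand $v_e\le\frac s2\le\frac3{16}<\frac14$. So the passage is exact, with $s'\le v_e<\frac14$. As in the proof of Lemma~\ref{lem:exact}, $s'=2^{-(p+1)q}\cdot\frac32$, and the passage in wedge $i+1$ ends at $r_e=\frac32$, at distance $\frac14$ from the window ends, with $v_e<s'<\frac14$. It is exact too, and the next entry is $(0,2^{-\varphi(N)}\cdot\frac32)$. Since $\varphi(N)>N\ge2$, this repeats forever. The orbit visits nonzero points $T_0(s,s)$ infinitely often; as $f(0)=0$, it never hits $0$. Its starting point is dyadic.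
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Membership is Proposition~\ref{prop:upper}. For hardness, the construction $M\mapsto M'\mapsto\varphi\mapsto f$ is computable, and by \eqref{eq:star} and Proposition~\ref{prop:equiv}, $M$ is total iff $f$ is mortal.
\end{proof}

\section{Higher dimension, squares and subrings}\label{sec:variants}

\begin{proof}[Proof of Theorem~\ref{thm:variants}]
The map $f$ of Section~\ref{sec:hard} is bounded, satisfies $f(0)=0$ and has dyadic coefficients.

(i) Membership is Proposition~\ref{prop:upper}, and $f$ itself gives hardness for $n=2$. For $n\ge3$ let $\hat f(x_1,\dots,x_n)=(f(x_1,x_2),0,\dots,0)$. Then $\hat f^t(x)=(f^t(x_1,x_2),0,\dots,0)$ for $t\ge1$. If $f$ is mortal and $f^t(x_1,x_2)=0$, then also $f^{t+1}(x_1,x_2)=0$ because $f(0)=0$, so $\hat f^{t+1}(x)=0$. If $(x_1,x_2)$ is immortal for $f$, then $(x_1,x_2,0,\dots,0)$ is immortal for $\hat f$.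

(ii) Membership is shown as in Proposition~\ref{prop:upper}. For hardness compute from \eqref{eq:f} a rational $L>0$ that bounds the absolute values of the coordinates of $f$. Then $f$ sends every point of $\mathbb Q^2$ into the square $[-L,L]^2$, so it restricts to a self-map of the square. If $z$ is immortal, so is $f(z)$, which lies in the square. So mortality on the square and on $\mathbb Q^2$ are equivalent.

(iii) Since $\mathbb Z[\frac12]\subseteq S$, we have $f(S^2)\subseteq S^2$. If $f$ is mortal on $\mathbb Q^2$, all trajectories from $S^2$ contain $0$. If not, Proposition~\ref{prop:equiv} gives an immortal point in $\mathbb Z[\frac12]^2\subseteq S^2$. So hardness holds over $S^2$. If $S$ is computably enumerable, quantify over an enumeration of $S^2$ in Proposition~\ref{prop:upper}.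
\end{proof}

\section{Real orbits need not become exact}\label{sec:real}

For a real starting value, a passage may end so close to the left end of a window that the next entry value is determined by the distance to that end, and this distance can be prescribed at will. Repeating this gives immortal orbits regardless of what the exact passages compute.

\begin{proposition}\label{prop:real}
Suppose that a wedge system has a closed chain of windows: for some $k\ge1$ and $n=0,\dots,k-1$ a window $(l_n,\rho_n,\gamma_n,\tau_n)$ of wedge $j_n$ with $\tau_n=j_{n+1}$, indices mod $k$. Then the map $f$ of the system has uncountably many immortal points in $\mathbb R^2$.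
\end{proposition}

\begin{proof}
Continue $j_n,l_n,\rho_n,\gamma_n$ periodically to all $n\ge0$, and write $\lambda_{(n)}=\lambda_{j_n}$, $\mu_{(n)}=\mu_{j_n}$. For $q\ge1$ let
\[
J_{n,q}=\Bigl[\lambda_{(n)}^{-q}\,l_n,\ \lambda_{(n)}^{-q}\,\tfrac{l_n+\rho_n}2\Bigr].
\]
Since $l_n>1$ and $\frac{l_n+\rho_n}2<\lambda_{(n)}$, every $s\in J_{n,q}$ satisfies $0<s\le1$, $\lambda_{(n)}^qs>1$ and $\lambda_{(n)}^{q-1}s<1$. So the passage of an entry $(j_n,s)$ takes $q$ steps and ends in the left half of the window or at its left end. By Lemma~\ref{lem:passage} the next entry is $(j_{n+1},h_{n,q}(s))$ with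
\[
h_{n,q}(s)=2^{-\gamma_n}\min\bigl(\mu_{(n)}^qs,\ \lambda_{(n)}^qs-l_n\bigr),
\]
provided that $h_{n,q}(s)>0$. The function $h_{n,q}$ is continuous, vanishes at the left end of $J_{n,q}$ and is positive at the right end. So $h_{n,q}(J_{n,q})\supseteq[0,\varepsilon]$ for some $\varepsilon=\varepsilon(n,q)>0$, and this contains $J_{n+1,q'}$ for all sufficiently large $q'$.

Hence there are uncountably many sequences $(q_n)$ such that, with $J_n=J_{n,q_n}$ and $h_n=h_{n,q_n}$, we have $J_{n+1}\subseteq h_n(J_n)$ for all $n$: after $q_n$ has been chosen, every large $q_{n+1}$ is allowed. Fix such a sequence. The sets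
\[
K_n=\{s_0\in J_0:\ s_{i+1}=h_i(s_i)\in J_{i+1}\text{ for all } i<n\}
\]
are compact and decreasing, and they are nonempty: start from any $s_n\in J_n$ and choose preimages $s_{n-1}\in J_{n-1},\dots,s_0\in J_0$ successively. So there is $s_0\in\bigcap_nK_n$. All $s_n$ are positive, and the orbit of $T_{j_0}(s_0,s_0)$ passes through the nonzero points $T_{j_n}(s_n,s_n)$ for all $n$. As $f(0)=0$, it never reaches $0$. Different sequences give different $s_0$, because $s_0$ determines all $s_n$ and all step counts $q_n$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:real}]
Take the wedge system with $\mathcal J=\{0\}$, $\lambda_0=4$, $\mu_0=\frac14$ and the single window $(\frac52,\frac72,\gamma=1,\tau=0)$. By Proposition~\ref{prop:real} with $k=1$, its map $f$ has uncountably many immortal points in $\mathbb R^2$.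

Suppose that $f$ had an immortal point in $\mathbb Q^2$. By Lemmas~\ref{lem:passage} and~\ref{lem:rational} its orbit has infinitely many entries, the passages are eventually exact, and $s_n\to0$. Consider a late entry $s=2^{-N}t$ with $t\in[1,2)$ and $N\ge1$, from which all passages are exact. Its passage ends at $r_e=2^{2q-N}t\in(\frac52,\frac72)\subset(2,4)$, so $2q-N=1$. Exactness gives
\[
s'=2^{-1}\,4^{-q}\,2^{-N}t=2^{-(1+2q+2q-1)}t=2^{-4q}t .
\]
The next passage, with $q'$ steps, ends at $r_e=2^{2q'-4q}t$. This is not in $(2,4)$, because $2q'-4q\ne1$. So there is no further entry, a contradiction. Hence $f$ is mortal on $\mathbb Q^2$.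
\end{proof}

\begin{remark}
The maps of Section~\ref{sec:hard} have the closed chains $0\to i+1\to0$ for all $i\notin H$. Such $i$ always exist: $M'$ has a non-halting state $\sigma$ (in the RESET program), and the residue of $P_\sigma$ is non-halting. So none of these maps is mortal on $\mathbb R^2$, and the reduction says nothing about the real problem.
\end{remark}

\section{Dimension one}\label{sec:one}

\begin{proof}[Proof of Theorem~\ref{thm:one}]
Extend $f$ to $\mathbb R$ by the same rational data. The fixed-point sets of $f$ and $f^2$ are finite unions of points and closed intervals (possibly unbounded), with rational points and endpoints, and they are computable. So they contain a (nonzero) rational point iff they contain a (nonzero) real one. In particular conditions (1)--(3) are decidable, and in (2) it does not matter whether $x$ ranges over $\mathbb Q$ or over $\mathbb R$. The map $x\mapsto-f(-x)$ has the roles of $a$ and $b$ exchanged; below, ``symmetrically'' refers to this.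

\medskip\noindent\emph{Necessity.} Let $f$ be mortal.

(1) Suppose $f(0)\ne0$. The trajectory of $f(0)$ contains $0$, so $0$ lies on a cycle of length $\ge2$. If $m_0$ and $M_0$ are the minimum and maximum of the cycle, then $f(m_0)>m_0$ and $f(M_0)<M_0$, so $f$ has a fixed point in between, hence a rational one. It is nonzero because $f(0)\ne0$, so it is immortal, a contradiction.

(2) If $x\ne0$ is rational and $f^2(x)=x$, then $f(x)\ne0$ by (1), so $x$ is immortal, a contradiction.

(3) By (2), $f^2(x)-x$ has constant sign on $(0,\infty)$. If it were positive, the even iterates of a rational $x>0$ would stay positive, and since $0$ is fixed, the orbit would miss $0$. So $f^2(x)<x$ for $x>0$, and symmetrically $f^2(x)>x$ for $x<0$. Suppose $a>0$. If $a\ge1$, then $f^2(x)=a^2x\ge x$ for small $x>0$, a contradiction; if $a<1$, small $x>0$ have the immortal orbits $a^nx$, a contradiction. So $a\le0$, and symmetrically $b\le0$. If both were negative, then $f^2(x)=abx$ for small $x>0$; so $ab<1$, and the orbits $x,ax,abx,a^2bx,\dots$ of small $x>0$ never vanish, a contradiction. So $ab=0$.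

\medskip\noindent\emph{Sufficiency.} Assume (1)--(3). First, $f^2=0$ near $0$. If $a=0$, then $f=0$ on some $[0,\varepsilon]$, and $f$ maps small negative points into $[0,\varepsilon]$ because $b\le0$; the case $b=0$ is symmetric. By (2), $f^2(x)-x$ has constant sign on each side of $0$, and it equals $-x$ near $0$, so
\begin{equation}\label{eq:contract2}
f^2(x)<x\ \ (x>0),\qquad f^2(x)>x\ \ (x<0).
\end{equation}
Fixed points of $f$ are fixed points of $f^2$, so by (2) $f(x)-x$ also has constant sign on each side of $0$. As $f(x)=ax\le0<x$ for small $x>0$, we get $f(x)<x$ for all $x>0$, and symmetrically $f(x)>x$ for all $x<0$.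

\emph{Orbits are bounded.} Let $x_0=\beta>0$ and $\alpha=\min f([0,\beta])\le0$. For $y\in[0,\beta]$ we have $\alpha\le f(y)\le\beta$. For $y\in[\alpha,0]$ we have $f(y)\ge y\ge\alpha$; moreover $y=f(u)$ for some $u\in[0,\beta]$ by the intermediate value theorem, so $f(y)=f^2(u)\le u\le\beta$. Thus $f$ maps $[\alpha,\beta]$ into itself. The case $x_0<0$ is symmetric.

\emph{Orbits converge to $0$.} Let $\omega$ be the $\omega$-limit set of some $x_0$, that is, the set of limits of convergent subsequences of its orbit. Since the orbit is bounded, $\omega$ is nonempty and compact, and $f(\omega)=\omega$. Let $M=\max\omega$ and $m=\min\omega$, and suppose $M>0$. Let $M=f(u)$ with $u\in\omega$. If $u>0$, then $f(u)<u\le M$; if $u=0$, then $f(u)=0<M$. Both are impossible, so $m\le u<0$. Let $m=f(w)$ with $w\in\omega$. If $w<0$, then $f(w)>w\ge m$, and if $w=0$, then $f(w)=0>m$; both are impossible, so $0<w\le M$. As $f(w)=m\le u<0=f(0)$, there is $w'\in(0,w]$ with $f(w')=u$. Then $f^2(w')=f(u)=M\ge w'$, contradicting \eqref{eq:contract2}. So $M\le0$, and symmetrically $m\ge0$. Hence $\omega=\{0\}$, the orbit converges to $0$, and it enters the neighborhood on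 which $f^2=0$.
\end{proof}

\begin{thebibliography}{9}
\bibitem{blondel} Blondel et al., 2001.
\bibitem{minsky} Minsky, \emph{Computation: Finite and Infinite Machines}, 1967.
\bibitem{mortint} \emph{Mortality of Iterated Piecewise Affine Functions over the Integers: Decidability and Complexity}, \url{https://amirben.bitbucket.io/research/downloadable/stacs2013-jv.pdf}.
\bibitem{rogers} Rogers, \emph{Theory of Recursive Functions}.
\end{thebibliography}

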